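# Cycle-free orders are determined by their decks

## 1. A tree made of minimal and maximal elements

All orders in these notes are finite. In an order we write $x\sim y$ if $x\neq y$ are comparable and $x\parallel y$ if they are incomparable. The *comparability graph* of an order has the elements as vertices, with $x,y$ adjacent iff $x\sim y$. Graph words (adjacent, neighbor, connected, component, path) always refer to this graph; a clique is the same thing as a chain.

**Definition (cycle-free).** A graph is *triangulated* if each cycle of length at least $4$ has a chord. An order is *cycle-free* if its comparability graph is triangulated.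

For example, the fence $a<b>c<d$ is cycle-free, since its comparability graph is a path. The order in which $a,c$ are both below $b,d$ (and $a\parallel c$, $b\parallel d$) is not: $a,b,c,d$ is a cycle of length $4$ without a chord. Suborders of cycle-free orders are cycle-free.

Here is the object on which everything turns. Let $Y$ be a connected cycle-free order with at least two elements. Let $H$ be the comparability graph restricted to $\mathrm{Min}(Y)\cup\mathrm{Max}(Y)$. For $y\in Y$ let $\sigma(y)\subseteq H$ consist of the minimal elements $\le y$ and the maximal elements $\ge y$; equivalently, of all $h\in H$ that are equal or comparable to $y$.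

**Lemma 1.1.** The sets $\mathrm{Min}(Y)$ and $\mathrm{Max}(Y)$ are disjoint, and $H$ is a tree. Each $\sigma(y)$ spans a subtree of $H$ with at least one edge; if $y\sim y'$, then $\sigma(y)\cap\sigma(y')$ contains both ends of an edge of $H$. For $h\in H$, $\sigma(h)$ consists of $h$ and its $H$-neighbors. No $\sigma(y)$ contains two minimal and two maximal elements.

*Proof.* An element that is both minimal and maximal is comparable to nothing, so it would be a component by itself; this is excluded. Given $y$, there are a minimal $a\le y$ and a maximal $b\ge y$, and for every such pair $a\le y\le b$ and $a\ne b$, so $a<b$. Hence $\sigma(y)$ induces a complete bipartite graph with both sides non-empty; it is connected and has an edge. If $y<y'$, a minimal $a\le y$ and a maximal $b\ge y'$ lie in both $\sigma(y)$ and $\sigma(y')$, and $ab$ is an edge.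

$H$ is connected: for $h,h'\in H$ take a path $h=y_0,\dots,y_k=h'$ in $Y$. The sets $\sigma(y_i)$ are connected in $H$, consecutive ones meet, and $h\in\sigma(h)$, $h'\in\sigma(h')$. $H$ has no cycle: every edge joins a minimal to a maximal element, so $H$ is bipartite and a shortest cycle of $H$ has length at least $4$. It has no chord, because a chord would give a shorter cycle, and $H$ is an induced subgraph of the triangulated comparability graph, a contradiction. So $H$ is a tree. If $h$ is minimal, the only minimal element $\le h$ is $h$, and the maximal elements $\ge h$ are its $H$-neighbors; dually for maximal $h$. Finally, two minimal and two maximal elements in one $\sigma(y)$ would form a $4$-cycle in the tree $H$. $\square$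

In the fence $a<b>c<d>e$ every element is extremal, so $H$ is the path $abcde$ and, for instance, $\sigma(c)=\{b,c,d\}$. In the order $a<m<b,c$ with $b\parallel c$, $H$ is the path $b\,a\,c$ and $\sigma(m)=\{a,b,c\}$.

A tree has a balance point, and we shall compute one with the elements of the order as weights. The computation uses only part of Lemma 1.1, and later it is needed in a slightly larger setting, so we isolate what it uses.

**Definition (star system).** A *star system* consists of a tree $H$ with at least two vertices, a finite set $W\supseteq H$, and for each $z\in W$ a subtree $\sigma(z)$ of $H$ with at least one edge, such that for $h\in H$ the subtree $\sigma(h)$ consists of $h$ and its $H$-neighbors.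

Fix a star system. For an edge $pq$ of $H$ let $H^{pq}_p\ni p$ and $H^{pq}_q\ni q$ be the two components of $H$ minus the edge $pq$. Put
$$A^{pq}_p=\{z\in W:\sigma(z)\subseteq H^{pq}_p\},\quad A^{pq}_q=\{z\in W:\sigma(z)\subseteq H^{pq}_q\},\quad I^{pq}=\{z\in W:p,q\in\sigma(z)\}.$$
A subtree that meets both sides of the edge contains the edge, so $W=A^{pq}_p\sqcup I^{pq}\sqcup A^{pq}_q$; and $p,q\in I^{pq}$. Put
$$\Delta(p,q)=|A^{pq}_p|-|A^{pq}_q|=-\Delta(q,p).$$

**Lemma 1.2.** In a star system:

(a) If $q\ne q'$ are $H$-neighbors of $p$, then $A^{pq'}_{q'}\cup\{q'\}\subseteq A^{pq}_p$ and $q'\notin A^{pq'}_{q'}$.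

(b) In this situation $\Delta(p,q)+\Delta(p,q')\ge2$, with equality iff $A^{pq}_p=A^{pq'}_{q'}\cup\{q'\}$ and $A^{pq'}_p=A^{pq}_q\cup\{q\}$.

(c) Exactly one of the following holds. *Vertex type:* there is a unique vertex $p$, the *center*, with $\Delta(p,q)\ge1$ for all its neighbors $q$, and no edge has $\Delta=0$. *Edge type:* there is a unique edge with $\Delta=0$, the *tie edge*, and no vertex $p$ has $\Delta(p,q)\ge1$ for all its neighbors $q$.

(d) If $p$ is a leaf with neighbor $q$, then $A^{pq}_p=\emptyset$; so a center is not a leaf. If $|H|=2$, the type is edge. If $rt$ is a tie edge and $|H|\ge3$, then $r,t$ are not leaves, $A^{rt}_r,A^{rt}_t\neq\emptyset$, and $|H|\ge4$.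

(e) If $\Delta(p,q)=\Delta(p,q')=1$ with $q\ne q'$, then $q,q'$ are the only neighbors of $p$, $|A^{pq}_q|=|A^{pq'}_{q'}|$, and with $M=I^{pq}\cap I^{pq'}\ni p$ we have $I^{pq}=M\sqcup\{q\}$, $I^{pq'}=M\sqcup\{q'\}$,
$$W=M\sqcup(A^{pq}_q\cup\{q\})\sqcup(A^{pq'}_{q'}\cup\{q'\}),\quad A^{pq}_p=A^{pq'}_{q'}\cup\{q'\},\quad A^{pq'}_p=A^{pq}_q\cup\{q\}.$$

*Proof.* (a) The part of $H$ behind $q'$ as seen from $p$ is connected, does not contain $p$, and hangs at $p$; so $H^{pq'}_{q'}\subseteq H^{pq}_p$, and hence $A^{pq'}_{q'}\subseteq A^{pq}_p$. The subtree $\sigma(q')$ contains the neighbor $p$ of $q'$ but not $q$, since two neighbors of $p$ in a tree are not adjacent. So it does not contain the edge $pq$ and lies on the side of $p$: $q'\in A^{pq}_p$. And $q'\in I^{pq'}$ is not in $A^{pq'}_{q'}$.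

(b) By (a), $\Delta(p,q)\ge|A^{pq'}_{q'}|+1-|A^{pq}_q|$ and, exchanging $q$ and $q'$, $\Delta(p,q')\ge|A^{pq}_q|+1-|A^{pq'}_{q'}|$. Add; equality holds iff both inclusions in (a) are equalities.

(c) Call the incidence of an edge $pq$ with its end $p$ *bad* if $\Delta(p,q)\le0$. By (b) each vertex has at most one bad incidence. An edge with $\Delta=0$ has two bad incidences and any other edge exactly one. So the number of bad incidences is $(|H|-1)+\#\text{ties}\le|H|$, and there is at most one tie. With no tie there are $|H|-1$ bad incidences at distinct vertices, so exactly one vertex has none. With one tie every vertex has one.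

(d) If $p$ is a leaf, $H^{pq}_p=\{p\}$ has no edge, so $A^{pq}_p=\emptyset$ and $\Delta(p,q)\le0$. If $|H|=2$, both $A$-sets are empty and the edge is a tie. Let $|H|\ge3$ with tie edge $rt$. If $r$ were a leaf, then $A^{rt}_r=\emptyset$, so $A^{rt}_t=\emptyset$; but then $t$ has a second neighbor, which lies in $A^{rt}_t$ by (a). So $r$ is not a leaf, and likewise $t$. Both have second neighbors (distinct ones, as $H$ is a tree), so $|H|\ge4$, and by (a) these lie in $A^{rt}_r$ and $A^{rt}_t$.

(e) The sum in (b) equals $2$, so the last two identities hold. Then $1=\Delta(p,q)=|A^{pq'}_{q'}|+1-|A^{pq}_q|$ gives equal sizes. Put $B=A^{pq}_q\cup A^{pq'}_{q'}$, a disjoint union since $A^{pq'}_{q'}\subseteq A^{pq}_p$. We have $q\notin A^{pq}_q$ because $q\in I^{pq}$, and $q\notin A^{pq'}_{q'}$ because $q\in A^{pq'}_p$ by (a); so $q\notin B$, and likewise $q'\notin B$. Taking complements, $I^{pq}=W\setminus(B\cup\{q'\})$ and $I^{pq'}=W\setminus(B\cup\{q\})$, so $M=W\setminus(B\cup\{q,q'\})$ and the formulas follow. A third neighbor $q''$ of $p$ would lie in $A^{pq}_p=A^{pq'}_{q'}\cup\{q'\}$ by (a), hence in $A^{pq'}_{q'}$; but $p\in\sigma(q'')$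 and $p\notin H^{pq'}_{q'}$, a contradiction. $\square$

Two examples, with $W=Y$. In $a<b>c<d$ the edge $bc$ has $I^{bc}=\{b,c\}$, $A^{bc}_b=\{a\}$, $A^{bc}_c=\{d\}$: it is a tie edge. In $a<b>c<d>e$ the edge $cb$ has $I^{cb}=\{b,c\}$, $A^{cb}_b=\{a\}$, $A^{cb}_c=\{d,e\}$, so $\Delta(c,b)=1$; by symmetry $\Delta(c,d)=1$, and $c$ is the center. If we delete $a$, the remaining fence $b>c<d>e$ has the tie edge $cd$, which contains the old center.

What is this for? We want to recover an order from its one-element-deleted suborders. If an element can be located in each of them in a consistent way, we may paint it with a label and continue with fewer unlabeled elements. The center, or an end of the tie edge, is the element we try to paint.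

## 2. Decks and the two theorems

For an order $P$ on $V$ and $x\in V$, let $P-x$ be the suborder induced on $V\setminus\{x\}$; it is called a *card*. The *deck* of $P$ is the multiset of isomorphism types of the cards. An order $P'$ on $V'$ is a *reconstruction* of $P$ if there is a bijection $f:V\to V'$ with $P-x\cong P'-f(x)$ for all $x\in V$, i.e. if $P$ and $P'$ have the same deck. $P$ is *reconstructible* if every reconstruction of $P$ is isomorphic to $P$. A class of orders is *recognizable* if every reconstruction of a member is again a member, and *reconstructible* if each of its members is reconstructible.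

Question 46 of "What Is Reconstruction For Ordered Sets?" asks: are cycle-free orders reconstructible? One ingredient is quoted: Von Rimscha proved that triangulated graphs are recognizable. Since the deck of an order determines the deck of its comparability graph, cycle-free orders are recognizable.

More notation: $D(x)=\{z<x\}$, $U(x)=\{z>x\}$, $N(x)=D(x)\cup U(x)$, $\deg x=|N(x)|$; $e(P)$ is the number of comparable pairs. For a vertex set $C$, $N(C)$ is the set of elements outside $C$ adjacent to some element of $C$. An element $x$ is *simplicial* if $N(x)$ is a chain. A *vee* is a $3$-element suborder with a minimum below two incomparable elements; $\nu(P)$ is the number of vees, and $v(x)=\nu(P)-\nu(P-x)$ is the number of vees that contain $x$. In $a<b>c<d$ the simplicial elements are $a$ and $d$, and the only vee is $\{c,b,d\}$.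

**Theorem 2.1.** Every cycle-free order with at least $4$ elements is reconstructible.

**Theorem 2.2.** Let $P,P^*$ be cycle-free orders of any size with $e(P)=e(P^*)$ and $\nu(P)=\nu(P^*)$, and let $f$ be a bijection from the simplicial elements of $P$ to those of $P^*$ with $P-x\cong P^*-f(x)$ for all simplicial $x$. Then $P\cong P^*$.

Small cases by hand. With $3$ elements, the vee and its dual both have two $2$-chains and a $2$-antichain as cards, and they are not isomorphic; so the bound $4$ in Theorem 2.1 cannot be lowered. Theorem 2.2 is not violated, because the vee has $\nu=1$ and its dual has $\nu=0$.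

With $4$ elements take $a<b>c<d$. Here $e=3$, the card of $a$ is the vee $c<b,d$, and the card of $d$ is the dual of a vee. Which orders with $e=3$ have the vee $c<b,d$ as a card? The missing element has degree $1$. If it is comparable to $c$, it is not below $c$ (it would be below $b,d$ as well), so it is a third element above $c$. If it is comparable to $b$ only, it is not above $b$ (it would be above $c$), so it is below $b$, and we have the four-element fence; the same holds with $d$. In the first candidate all simplicial elements have vees as cards, so the second simplicial card decides for the fence.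

**Theorem 2.2 implies Theorem 2.1.** Let $P$ be cycle-free with $n=|P|\ge4$, and let $P^*$ be a reconstruction via $f$. By recognizability $P^*$ is cycle-free. For an order $Q$ with $|Q|<n$, each copy of $Q$ in $P$ lies in exactly $n-|Q|$ of the cards; so $P$ and $P^*$ contain equally many copies of $Q$. Hence $e$, $\nu$ and the numbers $c_j$ of $j$-element chains ($j<n$) agree, and $\deg x=e(P)-e(P-x)=\deg f(x)$. We must see that $f$ respects simpliciality. Put $d=\deg x$. Then $x$ is simplicial iff $\{x\}\cup N(x)$ is a chain, iff $x$ lies in a $(d+1)$-chain. If $d+1<n$, the number of such chains is $c_{d+1}(P)-c_{d+1}(P-x)$, the same for $f(x)$. If $d+1=n$, then $x$ is simplicial iff $P$ is a chain, iff $e(P)=\binom n2$. So $f$ maps the simplicial elements of $P$ onto those of $P^*$, and Theorem 2.2 applies. $\square$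

From now on we prove Theorem 2.2.

## 3. Centers of opposite kinds: the two fences

Here is the first plan one would try. Let $P,P^*$ be connected, satisfy the hypotheses of Theorem 2.2, and have centers $p,p^*$ in the sense of Section 1. We shall see that deleting a simplicial element $x$ changes each $\Delta$ by at most $1$. If the center survives as the center of every card, the isomorphisms $P-x\to P^*-f(x)$ all carry $p$ to $p^*$; we label both and continue.

The plan stops where $\Delta(p,q)=1$ and $x$ is on the side of $p$: then the card has a tie edge $pq$ and no center. A tie edge has one minimal and one maximal end. If we knew that the old center was minimal in both $P$ and $P^*$, we could still locate it. So the failure is exactly this: the center of $P$ is minimal, the center of $P^*$ is maximal, and all cards have tie edges.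

This does occur. For $u\ge1$ let $F$ be the fence $w_{-u},\dots,w_u$ with $2u+1$ elements whose ends are minimal, and let $F'$ be its dual. For the edge $w_0w_1$ we have $I=\{w_0,w_1\}$, $u$ elements on the side of $w_0$ and $u-1$ on the side of $w_1$; so $\Delta(w_0,w_1)=1=\Delta(w_0,w_{-1})$, and $w_0$ is the center, of opposite kinds in $F$ and $F'$. Both orders have exactly two simplicial elements, their ends; all four cards are the self-dual fence with $2u$ elements; $e(F)=e(F')=2u$. But a vee of $F$ has an inner even-numbered (counted from an end, starting with $0$) element as bottom, so $\nu(F)=u-1$, while $\nu(F')=u$. So in Theorem 2.2 the hypothesis on $\nu$ cannot be omitted, for arbitrarily large size. (Nor can the hypothesis on $e$ be omitted for all sizes: the $2$-element chain and antichain have the same simplicial cards, and $\nu=0$ for both.)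

What gets past this point is that opposite kinds are very restrictive. Since all cards have tie edges, Lemma 1.2(e) cuts the order into two halves of equal size and a middle part. The isomorphisms of the cards shift the picture by one step: the center of $P$ goes to a neighbor of the center of $P^*$. Measuring for how long each half looks like a path, we shall see that the shift can only work if everything is a path, or a chain with two elements on top, and there the number of vees at one element decides.

A second matter has to be arranged: after labeling, the unlabeled part may fall apart, and its elements may relate to the labels in different ways. So the induction must be about orders with labels, and the tree must be built from the right elements. We set this up now.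

## 4. Connectivity in triangulated graphs

Let $G$ be a triangulated graph. We recall Dirac's theorem: a triangulated graph is complete or has two non-adjacent simplicial vertices (vertices whose neighbors form a clique).

**(T1)** If $p_0\dots p_l$ ($l\ge1$) is an induced path and $u$, not on it, is adjacent to $p_0$ and $p_l$, then $u$ is adjacent to all $p_i$. Otherwise two consecutive neighbors $p_i,p_j$ of $u$ on the path have $j\ge i+2$, and $u,p_i,p_{i+1},\dots,p_j$ is a chordless cycle of length at least $4$.

**(T2)** If $D\ne\emptyset$ is connected, $K$ is a clique disjoint from $D$, and every vertex of $K$ has a neighbor in $D$, then some $d\in D$ is adjacent to all of $K$. To see this, take $d\in D$ with $|N(d)\cap K|$ maximal and suppose $u\in K\setminus N(d)$. Let $d=p_0,\dots,p_l$ be a shortest path in $D$ from $d$ to a neighbor $p_l$ of $u$. Then $p_0\dots p_lu$ is an induced path. Each $v\in N(d)\cap K$ is adjacent to $p_0$ and to $u$, hence to $p_l$ by (T1). So $p_l$ is adjacent to all of $N(d)\cap K$ and to $u$, contradicting maximality.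

**(T3)** If $C\ne\emptyset$ and $N(C)$ is a clique, then $C$ contains a simplicial vertex of $G$. Apply Dirac's theorem to $G[C\cup N(C)]$: if it is complete, any vertex of $C$ is simplicial in it; otherwise two non-adjacent simplicial vertices cannot both lie in the clique $N(C)$, so one lies in $C$. Its neighbors in $G$ all lie in $C\cup N(C)$, so it is simplicial in $G$.

**(T4)** If $x$ is simplicial and $x\in C$ with $C$ connected, then $C-x$ is connected or empty, because any path through $x$ can be shortened: the two neighbors of $x$ on it are adjacent.

## 5. Rooted orders and the induction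

**Definition (rooted order).** A *rooted order* $(P,R)$ is a cycle-free order $P$ with a subset $R$ whose elements carry distinct labels, such that with $W=P\setminus R$
$$\text{for every component }C\text{ of }W,\ N(C)\text{ is a chain.}\tag{1}$$
Put $w=|W|$. An element of $W$ that is simplicial in $P$ is called *free*. Isomorphisms of rooted orders, and of suborders containing $R$, preserve labels. For $y\in W$, $\tau(y)$ records which labels are below $y$ and which are above $y$.

For example, let $P$ be $a<b>c<d$. With $R=\{b\}$ the components of $W$ are $\{a\}$ and $\{c,d\}$, each with $N(C)=\{b\}$: this is a rooted order, with free elements $a$ and $d$. With $R=\{a,d\}$ we have $W=\{b,c\}$ and $N(W)=\{a,d\}$, not a chain: not a rooted order.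

By (1) and (T3), every component of $W$ contains a free element.

**Definition (matched).** $(P,R)$ and $(P^*,R^*)$ are *matched* if $w,w^*\ge1$, $e(P)=e(P^*)$, $\nu(P)=\nu(P^*)$, and there are a bijection $f$ from the free elements of $P$ to those of $P^*$ and rooted isomorphisms $\varphi_x:P-x\to P^*-f(x)$ for all free $x$.

We write $x^*=f(x)$; starred symbols refer to $P^*$. Free elements exist, so $w=w^*$, and $R,R^*$ are isomorphic as labeled orders. Subtracting the values for the cards from $e$ and $\nu$ gives $\deg x=\deg x^*$ and $v(x)=v(x^*)$. The relation is symmetric (use $f^{-1}$ and $\varphi_x^{-1}$).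

For free $x$ the set $U(x)$ is a chain, so $x$ is not the bottom of a vee. It is a top of a vee with other top $z$ and bottom $m$ iff $z\parallel x$ and $m\in D(x)\cap D(z)$. Hence
$$v(x)=\sum_{z\parallel x}|D(x)\cap D(z)|\qquad(x\text{ free}).\tag{2}$$

**Proposition 5.1.** If $(P,R)$ and $(P^*,R^*)$ are matched and $w\ge2$, then they are isomorphic as rooted orders.

With $R=R^*=\emptyset$ condition (1) holds trivially, and free means simplicial. A non-empty cycle-free order has a simplicial element, so in Theorem 2.2 $|P|=|P^*|$; for size at most $1$ the theorem is trivial, and otherwise Proposition 5.1 gives it. We prove Proposition 5.1 by induction on $w$.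

## 6. Two unlabeled elements

This section starts the induction: $w=2$, $W=\{x,y\}$.

**Both elements free.** Then $W^*$ has two free elements, so $W^*=\{x^*,y^*\}$. The card of $x$ shows $\tau(y)=\tau(y^*)$, and the card of $y$ shows $\tau(x)=\tau(x^*)$. The only undecided relation is that of $x$ and $y$. By $e(P)=e(P^*)$, $x\sim y$ iff $x^*\sim y^*$. If $x\parallel y$ we are done. Let $x\sim y$. As $x$ is simplicial, its other neighbors are adjacent to $y$, and conversely; so $x,y$ have the same neighbors in $R$, forming a chain $K_0$. Let $i(\cdot)$ count the elements of $K_0$ below; these form an initial segment of $K_0$. If $i(x)<i(y)$, some $k\in K_0$ has $k<y$ and $k\not<x$, so $x<k<y$ and $x<y$; likewise in $P^*$, because the $\tau$'s agree. The case $i(x)>i(y)$ is symmetric. If $i(x)=i(y)$, then $\tau(x)=\tau(y)=\tau(x^*)=\tau(y^*)$, and mapping the lower element to the lower and the upper to the upper is an isomorphism.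

**Exactly one element free, say $x$.** Then $P^*$ has exactly one free element $x^*$; let $y^*$ be the other element of $W^*$. Every component of $W$ contains a free element, so $W$ is connected and $x\sim y$; likewise $x^*\sim y^*$. The card of $x$ gives $\tau(y)=\tau(y^*)$. We must find $\tau(x)$ and the direction of $x\sim y$.

As $x$ is simplicial and $y\in N(x)$, we have $N(x)\cap R\subseteq N(y)\cap R=N(W)=:K_0=\{k_1<\dots<k_\kappa\}$, a chain by (1), the same for $P^*$. Let $y$ be above exactly $k_1,\dots,k_i$ and below the rest. Let $x$ be above exactly the first $a$ and below exactly the last $b$ elements of $K_0$; then $\delta:=a+b=\deg x-1$ is the same for $x^*$. If $\delta=\kappa$, then $N(y)=K_0\cup\{x\}$ would be a chain and $y$ free; so $\delta<\kappa$. If $x>y$ then $a\ge i$; if $x<y$ then $b\ge\kappa-i$.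

Elements $z\in R\setminus K_0$ are incomparable to $x$ and $y$. Put $\alpha_z=|D(z)\cap K_0|$; $D(z)\cap K_0$ is an initial segment of $K_0$. The elements $k_s\parallel x$ are $\kappa-\delta$ in number and have $s>a$; so $k_1,\dots,k_a$ lie below both $x$ and $k_s$, and if $x>y$, then $s>a\ge i$, so $y<k_s$ as well. There is nothing else below $x$. By (2)
$$v(x)=g(a)+(\kappa-\delta)[x>y],\qquad g(a)=(\kappa-\delta)a+\sum_{z\in R\setminus K_0}\min(a,\alpha_z).\tag{3}$$
Here $[\,\cdot\,]$ is $1$ if the statement is true and $0$ otherwise. The function $g$ is strictly increasing. Formula (3) holds for $x^*$ with the same $\kappa,\delta,\alpha_z,i$.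

If $x>y$ and $x^*<y^*$, then $a\ge i$ and $a^*=\delta-b^*\le\delta-\kappa+i<i\le a$, so $v(x)>v(x^*)$, a contradiction; the reverse is symmetric. So $x,x^*$ lie on the same side of $y,y^*$, whence $g(a)=g(a^*)$, $a=a^*$, $b=b^*$, and $\tau(x)=\tau(x^*)$. So $(P,R)\cong(P^*,R^*)$.

## 7. Disconnected unlabeled part

This section treats $w\ge3$ when $W$ or $W^*$ is disconnected. It needs no induction.

**Step 1: both are disconnected.** This makes the situation symmetric. If $W^*$ is connected, all $W^*-x^*$ are connected by (T4). If $W$ is disconnected, some $W-x$ with $x$ free is disconnected: any free $x$ if there are at least three components; otherwise, as $w\ge3$, one of the two components has at least $2$ elements, and we take a free $x$ in it. Since $\varphi_x$ maps $W-x$ onto $W^*-x^*$, the two cannot happen together; by symmetry both $W$ and $W^*$ are disconnected.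

**Step 2: branches.** This step turns the problem into one about multisets. For each component $C$ of $W$ let its *branch type* be the rooted isomorphism type of $C\cup R$, of size $|C|$. Let $\mathfrak B$ be the multiset of the $m\ge2$ branch types. Different components are incomparable, so $\mathfrak B$ and $R$ determine $(P,R)$. Whether $x\in C$ is free is visible in $C\cup R$, as $N(x)\subseteq C\cup R$. The card of a free $x\in C$ shows $\mathfrak B-[C]+[C-x]$, where nothing is added if $C=\{x\}$.

**Step 3: two cases.** This step shows that the cards tell whether all branches have the same size. Let $b$ be the maximal branch size in $\mathfrak B$. As $m\ge2$, a branch of size $b$ is seen intact in the card of a free element of another branch; so $b$ is the maximal branch size in cards, and $b=b^*$. Let $c$ be the maximal number of size-$b$ branches in a card. If all branches have size $b$, every card has exactly $m-1$ branches of size $b$. Otherwise the card of a free element in a smaller branch shows all size-$b$ branches, so $\mathfrak B$ has exactly $c$ of them, and the card of a free element in a size-$b$ branch has $c-1$.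 So the case is visible: is the number of size-$b$ branches constant over the cards or not?

**Step 4: all branches of size $b$.** Here we read off $\mathfrak B$. The size-$b$ parts of the cards are the multisets $\mathfrak B-\beta$, $\beta\in\mathfrak B$. For each type take its maximal multiplicity over the cards. If $\mathfrak B$ has at least two types, this is the multiplicity in $\mathfrak B$ (look at a card of a free element in a branch of another type), and the sum over all types is $m$. If there is one type only, the sum is $m-1$, and the type has multiplicity $m$. Since $m=w/b$ is known, we can tell which, and $\mathfrak B=\mathfrak B^*$.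

**Step 5: branches of different sizes.** Again we read off $\mathfrak B$; now $b\ge2$. The cards with $c$ branches of size $b$ show the whole size-$b$ part $\mathfrak B_b$, so $\mathfrak B_b=\mathfrak B_b^*$. Fix $\beta\in\mathfrak B_b$. The cards whose size-$b$ part is $\mathfrak B_b-\beta$ are exactly those of the free $x$ in branches of type $\beta$. Let $N\ge1$ be their number. The sum of their remaining parts is $N\,\mathfrak B_{<b}+\sum_x[\beta-x]$, where $x$ runs over the free elements of all branches of type $\beta$; both $N$ and this sum are known from $\beta$ and its multiplicity. So $\mathfrak B_{<b}=\mathfrak B^*_{<b}$.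

In both cases $(P,R)\cong(P^*,R^*)$.

## 8. The core and what hangs on it

**From here on, $w\ge3$ and $W,W^*$ are connected.** Let $K_0=N(W)$, a chain in $R$ by (1). Elements of $R\setminus K_0$ are incomparable to all of $W$. Let the *core* $Y$ be the set of all $y\in W$ comparable to all of $K_0$ (so $Y=W$ if $K_0=\emptyset$). By (T2), $Y\neq\emptyset$.

The core consists of the elements that may be labeled: if $p\in Y$, every component $C$ of $W-p$ has $N(C)\subseteq K_0\cup\{p\}$, a chain, so $(P,R\cup\{p\})$ again satisfies (1). In all remaining cases we shall show one of the following.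

(I) $(P,R)\cong(P^*,R^*)$.

(II) There are non-free $p\in Y$, $p^*\in Y^*$ with $\varphi_x(p)=p^*$ for all free $x$.

In case (II) give $p$ and $p^*$ the same new label. Then $(P,R\cup\{p\})$ and $(P^*,R^*\cup\{p^*\})$ are rooted orders with the same free elements as before, since $p,p^*$ are not free. They are matched by the same $f$ and $\varphi_x$, with $w-1\ge2$ unlabeled elements. By induction they are isomorphic, and so are $(P,R)$ and $(P^*,R^*)$. So (I) or (II) finishes the proof.

For $D$ a component of $W\setminus Y$, a *hanging component*, put $S_D=N(D)\cap Y$. A small example of these notions (with $w=2$ only): let $k<y>d$ with $d\parallel k$ and $R=\{k\}$. Then $K_0=\{k\}$, $Y=\{y\}$, $D=\{d\}$ is a hanging component, and $S_D=\{y\}$.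

**Lemma 8.1.** $Y$ is connected. For each hanging component $D$, $S_D$ is a non-empty chain. Hence $N(D)\subseteq S_D\cup K_0$ is a chain, and $D$ contains a free element.

*Proof.* If $y,y'\in Y$ are joined by an induced path in $W$, then by (T1) every $u\in K_0$ is adjacent to the whole path, so the path lies in $Y$. Since $W$ is connected and shortest paths are induced, $Y$ is connected. Suppose $y\parallel y'$ in $S_D$. A shortest path from $y$ to $y'$ with interior in $D$ is induced, so by the same argument it lies in $Y$; but its interior is non-empty and in $D$, a contradiction. So $S_D$ is a chain, and it is non-empty since $W$ is connected and $D$ has no neighbors in $W\setminus Y$ outside itself. Each element of $K_0$ is comparable to all of $S_D$, so $N(D)\subseteq S_D\cup K_0$ is a chain; use (T3). $\square$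

The next lemma says that core and hanging components can be read in the cards.

**Lemma 8.2.** Let $x$ be free.

(i) $W-x$ is connected, and $(P-x,R)$ is a rooted order with the same $K_0$; its core is $Y_x=Y\setminus\{x\}\ne\emptyset$.

(ii) If $x\in Y$, then $x$ lies in no $S_D$; the hanging components and their sets $S_D$ are unchanged in the card.

(iii) If $x$ lies in a hanging component $D$, the hanging components of the card are the others, with the same $S$-sets, and, if $D\ne\{x\}$, also $D-x$, with $S_{D-x}=S_D$.

*Proof.* (i) $W-x$ is connected by (T4). If $u\in K_0$ is adjacent to $x$, let $x_1\in W$ be a neighbor of $x$; as $N(x)$ is a chain, $u$ is adjacent to $x_1$. So $N(W-x)$ in the card is still $K_0$, and an element of $W-x$ is in the core of the card iff it is in $Y$. The core of the card is non-empty by (T2), applied in the card. (ii) If $x\in S_D$, some $d\in D$ is adjacent to $x$. As $x\in Y$, $K_0\cup\{d\}\subseteq N(x)$ is a chain, so $d$ is comparable to all of $K_0$ and $d\in Y$, a contradiction. The rest is clear. (iii) $D-x$ is connected or empty by (T4). If it is non-empty, $x$ has a neighbor $d'\in D$,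 and every $y\in S_D$ adjacent to $x$ is adjacent to $d'$, since $N(x)$ is a chain. So $S_{D-x}=S_D$. $\square$

Thus $K_0=K_0^*$ (as labels), and each $\varphi_x$ maps $Y_x$ onto $Y^*_{x^*}$ and hanging components with their $S$-sets to such.

## 9. The tree of the core, in the order and in its cards

Assume $|Y|\ge2$. By Lemma 8.1, $Y$ is a connected cycle-free order, so Section 1 provides the tree $H$ on $\mathrm{Min}(Y)\cup\mathrm{Max}(Y)$ and the subtrees $\sigma(y)$, $y\in Y$. We extend $\sigma$ to $W$ in order to weigh all unlabeled elements: for $z$ in a hanging component $D$ with $S_D=\{s_1<\dots<s_j\}$ put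
$$\sigma(z)=\sigma(D):=\bigcap_{s\in S_D}\sigma(s),$$
which is the set of minimal elements of $Y$ that are $\le s_1$ and of maximal ones that are $\ge s_j$. For example, let $k<a<b$ and $d<b$ with $d\parallel a,k$, and $R=\{k\}$. Then $Y=\{a,b\}$, $S_{\{d\}}=\{b\}$ and $\sigma(d)=\{a,b\}$; the element $d$ is minimal in $W$ but not a vertex of $H$.

**Lemma 9.1.** Every $\sigma(z)$, $z\in W$, is a subtree of $H$ with at least one edge, and if $z\sim z'$ in $W$, then $\sigma(z)\cap\sigma(z')$ contains an edge. So $(H,W,\sigma)$ is a star system, and for an edge $pq$ no element of $A^{pq}_p$ is adjacent to one of $A^{pq}_q$. No $\sigma(z)$ contains two minimal and two maximal elements.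

*Proof.* For $z\in D$ hanging, the minimal elements $\le s_1$ and the maximal ones $\ge s_j$ form non-empty sets, and every one of the former is below every one of the latter; so $\sigma(z)$ is connected with an edge. Let $z\sim z'$. If both are in $Y$, use Lemma 1.1. Otherwise they lie in the same hanging component, and $\sigma(z)=\sigma(z')$, or, up to renaming, $z\in D$ and $z'\in S_D$, and $\sigma(z)\subseteq\sigma(z')$. The star property is in Lemma 1.1, and the statement on $A$-sets follows, as these have no common edge. Two minimal and two maximal elements in $\sigma(z)$ would form a $4$-cycle in $H$. $\square$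

So Lemma 1.2 applies, and we speak of the type, the center and the tie edge of a rooted order with connected $W$ and $|Y|\ge2$. If $Y=\{y\}$, put $H=\{y\}$ and say that the type is vertex, with center $y$. If $|Y|=2$, the type is edge. So vertex type means $|Y|=1$, or $|H|\ge3$ (hence $|Y|\ge3$). If $|Y|\ge2$, a vertex of $H$ has a *kind*, min or max. Tie edges are written $r<t$. All this is defined intrinsically for rooted orders with connected unlabeled part, hence also for the cards of free $x$ (subscript $x$), and is preserved by $\varphi_x$.

Two lemmas prepare the reading of cards: there are free elements on both sides of an edge, and deletion of a free element hardly disturbs the tree.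

**Lemma 9.2.** Let $|Y|\ge2$ and let $pq$ be an edge of $H$. If $A^{pq}_q\ne\emptyset$, it contains a free element.

*Proof.* Let $C$ be a component of $W\setminus I^{pq}$ contained in $A^{pq}_q$; it exists by Lemma 9.1. We show that $N(C)$ is a chain; then (T3) finishes. Let $z\in N(C)\cap W\subseteq I^{pq}$. If $z$ were in a hanging component $D'$, then $D'\subseteq I^{pq}$ as $\sigma$ is constant on $D'$, and $S_{D'}\subseteq I^{pq}$ as $\sigma(s)\supseteq\sigma(D')$ for $s\in S_{D'}$. All neighbors of $z$ in $W$ lie in $D'\cup S_{D'}\subseteq I^{pq}$, but $z$ has a neighbor in $C$, a contradiction. So $z\in Y$.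

No $c\in C$ is adjacent to $p$: otherwise $\sigma(c)\cap\sigma(p)$ contains an edge, and every edge of the star $\sigma(p)$ contains $p$, whereas $\sigma(c)\subseteq H^{pq}_q\not\ni p$. Hence $z\ne p$, and as $p\in\sigma(z)$ and $z\in Y$, $z\sim p$. If $z\parallel z'$ were both in $N(C)\cap W$, a shortest path from $z$ to $z'$ with interior in $C$, closed up by $p$, would be a chordless cycle of length at least $4$. So $N(C)\cap W$ is a chain in $Y$. As $N(C)\cap R\subseteq K_0$, $N(C)$ is a chain. $\square$

**Lemma 9.3.** Let $|Y|\ge2$. Free elements of $H$ are leaves of $H$. Let moreover $x$ be free and $|Y_x|\ge2$. If $x\notin H$, then $H_x=H$ and $\sigma_x=\sigma$ on $W-x$. If $x\in H$, then one of the following holds.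

(i) For some $x'\in Y\setminus H$ with $\sigma(x')=\sigma(x)$, $H_x$ and $\sigma_x$ arise from $H$ and $\sigma|_{W-x}$ by renaming $x$ to $x'$.

(ii) $H_x=H-x$ and $\sigma_x(z)=\sigma(z)\setminus\{x\}$ for $z\in W-x$.

For all edges $pq$ of $H_x$ (with $x'$ read as $x$ in case (i)), the $A$- and $I$-sets of the card are those of $P$ with $x$ removed.

*Proof.* By Lemma 8.2, hanging elements other than $x$ keep their $S$-sets, and $x$ lies in no $S_D$. So it suffices to follow $\sigma$ on $Y$. Let $x\notin H$. If $x\notin Y$, nothing changes. If $x\in Y$, then $x$ has elements of $Y$ below and above it, so an element of $Y$ above (below) $x$ is not minimal (maximal) after deletion of $x$: there is no new extremal element, and the claim holds.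

Let $x\in\mathrm{Min}(Y)$; the other case is dual. As $x$ is free, $U:=U(x)\cap Y$ is a chain; it is non-empty since $Y$ is connected. Its top $t$ is the only maximal element of $Y$ above $x$. So $x$ is a leaf and $\sigma(x)=\{x,t\}$. Now let $|Y_x|\ge2$ and $x'=\min U$. Deleting $x$ creates no new maximal element, since nothing in $Y$ lies below $x$. An element that becomes minimal lies in $U$ and has only $x$ below it in $Y$, so it is $x'$.

(i) Suppose $D(x')\cap Y=\{x\}$. If $x'=t$, then $\{x,t\}$ is a component of $Y$, so $Y=\{x,t\}$ and $|Y_x|=1$, excluded. So $x<x'<t$ and $x'\notin H$. All elements of $Y$ above $x'$ are in $U$, so $\sigma(x')=\{x,t\}$. For $z\in Y\setminus\{x,x'\}$ we have $z>x$ iff $z>x'$, because $x'=\min U$, and $z<x'$ is impossible. So on $Y-x$, and then on hanging elements, $\sigma_x$ is $\sigma$ with $x$ renamed to $x'$, and similarly for $H_x$. The claim on the $A$- and $I$-sets follows.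

(ii) Otherwise $x'$ does not become minimal. So $H_x=H-x$, and $\sigma_x(z)=\sigma(z)\setminus\{x\}$ for $z\in Y-x$, and then for hanging elements. Let $pq$ be an edge of $H-x$. Then $x$ and $t$ lie on the same side of $pq$ in $H$, and $x\neq p,q$. So the two sides of $pq$ in $H_x$ are those in $H$ without $x$. If $\sigma(z)$ is contained in one side, so is $\sigma_x(z)$; if $p,q\in\sigma(z)$, then $p,q\in\sigma_x(z)$. By Lemma 9.1 in the card $\sigma_x(z)$ is non-empty, so these three possibilities exclude each other in the card, and the position of $\sigma_x(z)$ relative to $pq$ is that of $\sigma(z)$. $\square$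

**Lemma 9.4.** Let $x$ be free.

(a) If $P$ has vertex type with center $p$ and $|Y|\ge3$, then $p$ is not free, $p\in H_x$ with the same kind, and the card has vertex type with center $p$ (a *V-card*) or edge type with a tie edge containing $p$ (an *E-card*). The latter happens with tie edge $pq$ iff $q$ is an $H$-neighbor of $p$ with $\Delta(p,q)=1$ and $x\in A^{pq}_p$.

(b) If $P$ has edge type with tie edge $rt$ and $|H|\ge3$, then $r,t$ are not free and belong to $H_x$. If $x\in A^{rt}_r$, the card has vertex type with center $t$ and $\Delta_x(t,r)=1$; if $x\in A^{rt}_t$, it has vertex type with center $r$ and $\Delta_x(r,t)=1$; if $x\in I^{rt}$, it has edge type with tie edge $rt$.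

*Proof.* (a) By Lemma 1.2(d) $p$ is not a leaf, so by Lemma 9.3 it is not free, and $p\in H_x$ with the same kind; $|Y_x|\ge2$. By Lemma 9.3, for all neighbors $q$ of $p$ in $H_x$ (a renamed $x'$ read as $x$),
$$\Delta_x(p,q)=\Delta(p,q)-[x\in A^{pq}_p]+[x\in A^{pq}_q]\ge0.$$
If all these are $\ge1$, $p$ is the center of the card. Otherwise some $pq$ with $\Delta_x(p,q)=0$ is the tie edge, and $\Delta_x(p,q)=0$ iff $\Delta(p,q)=1$ and $x\in A^{pq}_p$. In this case $x\ne q$, because $q\in I^{pq}$; so $q\in H_x$ automatically, and $q$ is not a renamed vertex.

(b) By Lemma 1.2(d) $r,t$ are not leaves, hence not free, and $|H|\ge4$, so $|Y_x|\ge3$. By Lemma 9.3, $\Delta_x(t,r)=[x\in A^{rt}_r]-[x\in A^{rt}_t]$. If $x\in A^{rt}_r$ this is $1$, and by Lemma 1.2(b) in the card $\Delta_x(t,q)\ge2-1=1$ for every other $H_x$-neighbor $q$ of $t$; so $t$ is the center. If $x\in A^{rt}_t$, exchange $r$ and $t$. If $x\in I^{rt}$, then $\Delta_x(t,r)=0$. $\square$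

## 10. Stems

This section provides the measure that says for how long a marked piece looks like a path. For $U\subseteq W$ connected and $q\in U$ define $s(U,q)$ recursively: it is $1$ if $U=\{q\}$; it is $1+s(U-q,q_2)$ if $q$ has exactly one neighbor $q_2$ in $U$ (then $U-q$ is connected); it is $0$ otherwise. Put $s(\emptyset)=0$. For example, if $u_1<u_2>u_3,u_4$ with no further relations, then $s(\{u_1,\dots,u_4\},u_1)=1$, since $u_2$ has two neighbors besides $u_1$.

We have $s(U,q)=|U|$ iff $U$ is an induced path with end $q$; then $(U,q)$ is called *pure*. Otherwise $s(U,q)<|U|$. Write $(U,q)\cong(U',q')$ if there is a label-preserving isomorphism between the suborders formed by $U$, $U'$ and the respective labeled elements that maps $U$ to $U'$ and $q$ to $q'$. When the mark is clear we write $s(U)$ and $U\cong U'$.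

**Lemma 10.1.** Let $U\subseteq W$ be connected, $q\in U$, $u_0\in W\setminus U$, $N(u_0)\cap U=\{q\}$, and let $x\in U$ be free. If $(U,q)$ is pure, $x$ is the end of the path $U$ other than $q$ (or $U=\{q\}=\{x\}$), and $s(U-x,q)=|U|-1$. If $(U,q)$ is not pure, then $x\ne q$ and $s(U-x,q)\ge s(U,q)$. In particular, if $q$ is free, then $U=\{q\}$.

*Proof.* Let $u_1=q,u_2,\dots$ be the successive marks in the definition of $s$. In the pure case each $u_i$ with $i<|U|$ has the non-adjacent neighbors $u_{i-1},u_{i+1}$, so it is not free; thus $x=u_{|U|}$, and the rest is clear (with $s(\emptyset)=0$ if $|U|=1$). In the non-pure case put $s=s(U,q)$. The elements $u_1,\dots,u_s$ are not free for the same reason. The recursion stops with value $0$ at $u_{s+1}$, so $u_{s+1}$ has at least two neighbors in $U\setminus\{u_1,\dots,u_{s+1}\}$. These are not adjacent to $u_s$, because the only neighbor of $u_s$ in the remaining set is $u_{s+1}$ (for $s=0$, because $N(u_0)\cap U=\{q\}$). So $u_{s+1}$ has non-adjacent neighbors and is not free. Hence $u_1,\dots,u_{s+1}$ survive the deletion of $x$, $U-x$ is connected, and for $i\le s$ the only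 neighbor of $u_i$ in $(U-x)\setminus\{u_1,\dots,u_i\}$ is $u_{i+1}$. So $s(U-x,q)\ge s$. The last statement follows from both cases. $\square$

## 11. Two centers

Let $P$ and $P^*$ be of vertex type with centers $p,p^*$.

**One-element cores.** We first dispose of $|Y|=1$, where there are no kinds. Let $Y=\{y\}$. As $w\ge3$ and $W$ is connected, $y$ has a neighbor in $W\setminus Y$, so it lies in some $S_D$ and is not free by Lemma 8.2(ii). So all cards have $|Y_x|=1$, whence $|Y^*|\le2$; and $|Y^*|=2$ is edge type. So $Y^*=\{y^*\}$, $y^*$ is likewise not free, $\varphi_x(y)=y^*$ for all free $x$, and (II) holds. The same if $|Y^*|=1$. So let $|Y|,|Y^*|\ge3$; all $|Y_x|\ge2$, and kinds are defined in all cards.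

**Equal kinds.** Here the plan of Section 3 works. If $p,p^*$ have the same kind, then $\varphi_x(p)=p^*$ for all free $x$: in V-cards both are the centers; in E-cards both are the end of that kind of the tie edge. By Lemma 9.4(a) they are not free, so (II) holds.

**Different kinds.** We derive a contradiction. By symmetry between $P$ and $P^*$ let $p$ be min and $p^*$ max. A V-card would give $\varphi_x(p)=p^*$ with equal kinds; so all cards are E-cards.

**Step 1.** This step shows that $p$ has two neighbors $q\ne q'$ with $\Delta(p,q)=\Delta(p,q')=1$, so that Lemma 1.2(e) becomes available; likewise for $p^*$. Take a free $x_0$ and let $pq$ be the tie edge of its card. By Lemma 9.4(a), $\Delta(p,q)=1$ and $x_0\in A^{pq}_p$. If there is a free $x_1\notin A^{pq}_p$, the tie edge $pq'$ of its card has $\Delta(p,q')=1$ and $x_1\in A^{pq'}_p$, so $q'\ne q$, as required. If $A^{pq}_q\neq\emptyset$, Lemma 9.2 gives such an $x_1$ in $A^{pq}_q$. If $A^{pq}_q=\emptyset$, then $|A^{pq}_p|=1$. The center $p$ is not a leaf, so it has a second neighbor $q_2$, and $q_2\in A^{pq}_p$ by Lemma 1.2(a); so $A^{pq}_p=\{q_2\}$. The set $A^{pq_2}_p$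 contains $q$, hence by Lemma 9.2 a free $x_1$, and $x_1\ne q_2$ since $q_2\in I^{pq_2}$. So $x_1\notin A^{pq}_p$. The argument for $P^*$ is the same.

**Step 2.** This step fixes the resulting decomposition and compares sizes. Apply Lemma 1.2(e) and put
$$U=A^{pq}_q\cup\{q\}=A^{pq'}_p,\qquad U'=A^{pq'}_{q'}\cup\{q'\}=A^{pq}_p,\qquad \ell=|U|-1=|U'|-1,$$
so $W=M\sqcup U\sqcup U'$; here $q,q'$ are of kind max. In $P^*$ the neighbors of $p^*$ are $r,r'$, both of kind min, with corresponding sets $L\ni r$, $L'\ni r'$, number $\ell^*$ and middle part $M^*$. By Lemma 9.2, $U$, $U'$, $L$, $L'$, being non-empty $A$-sets, contain free elements. A free $x\in M$ would be in neither $A^{pq}_p$ nor $A^{pq'}_p$ and would give a V-card; so all free elements of $P$ lie in $U\cup U'$. For free $x\in U$ the tie edge of the card is $pq'$, with $A$-sets $U-x$ and $A^{pq'}_{q'}$, both of size $\ell$; for free $x\in U'$ it is $pq$, again with sizes $\ell,\ell$. Likewise in $P^*$ with $\ell^*$. So $\ell=\ell^*$ and $|M|=w-2(\ell+1)=|M^*|$. For $y$ in $Y$ or $Y^*$ let $i(y)=|D(y)\cap K_0|$, and for $z\in R\setminus K_0$ let $\alpha_z=|D(z)\cap K_0|$, the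 same in $P$ and $P^*$. All these sets are initial segments of $K_0$.

**Step 3.** This step excludes $\ell=0$ by counting vees. If $\ell=0$, then $W=M\cup\{q,q'\}$, and by Step 2 the free elements are exactly $q,q'\in Y$. Hanging components contain free elements (Lemma 8.1), so there are none, and $W=Y$. For $z\in M$ we have $p,q,q'\in\sigma(z)$ and $z\ne q,q'$, so $p\le z<q,q'$. $M$ is a chain, since $z\parallel z'$ in $M$ would give the chordless $4$-cycle $z,q,z',q'$. So $Y$ is a chain $M=\{m_1<\dots<m_\mu\}$, $\mu\ge1$, below $q\parallel q'$. Dually, $W^*=Y^*$ is a chain $M^*$ of $\mu$ elements above $r\parallel r'$, and the free elements of $P^*$ are $r,r'$. Now $W-q$ and $W-q'$ are chains with least element $m_1$, which $\varphi_q$ and $\varphi_{q'}$ map to the remaining one of $r,r'$. As $f(q)$ and $f(q')$ are $r$ and $r'$ in some order, both $r$ and $r'$ occur, so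
$$i(r)=i(r')=i(m_1)\le\min(i(q),i(q')).$$
We use (2). Elements of $K_0$ are comparable to $q$. The elements of $M$ and the first $i(m_1)$ elements of $K_0$ lie below both $q$ and $q'$. For $z\in R\setminus K_0$, no element of $W$ is below $z$, and $D(q)\cap R\subseteq K_0$. So
$$v(q)\ge\mu+i(m_1)+\sum_{z\in R\setminus K_0}\min(i(q),\alpha_z).$$
For $f(q)\in\{r,r'\}$, nothing in $W^*$ is below it, so $v(f(q))=i(m_1)+\sum_z\min(i(m_1),\alpha_z)<v(q)$. But $v(q)=v(f(q))$, a contradiction.

**Step 4.** This step shows that for $\ell\ge1$ the middle part is trivial: $M=\{p\}$ and $M^*=\{p^*\}$. The sets $A^{pq}_q$, $A^{pq'}_{q'}$ and their counterparts in $P^*$ are non-empty, so by Lemma 1.2(d) $q,q',r,r'$ are not leaves, hence not free. Take a free $x\in U$; then $x\neq q$. Let $x^*\in L$, exchanging $r$ and $r'$ if necessary; $x^*\ne r$. The tie edges of the two cards are $p<q'$ and $r'<p^*$, so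
$$\varphi_x(p)=r',\qquad\varphi_x(q')=p^*.$$
By Lemma 9.3, the set of elements whose $\sigma_x$ contains the tie edge is $I^{pq'}\setminus\{x\}=M\cup\{q'\}$ in $P-x$, and $M^*\cup\{r'\}$ in $P^*-x^*$. So $\varphi_x$ maps the former onto the latter. Let $z\in M\setminus\{p\}$. Then $\sigma_x(z)$ contains the two maximal elements $q,q'$ (they lie in $\sigma(z)$ and are not $x$). As $\varphi_x(z)\ne r'=\varphi_x(p)$, we have $\varphi_x(z)\in M^*$, and its $\sigma$-set in $P^*-x^*$ contains the two minimal elements $r,r'$. So $\sigma_x(z)$ contains two minimal and two maximal elements, contradicting Lemma 9.1 in the card. Hence $M=\{p\}$, and $|M^*|=|M|=1$.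

**Step 5.** Let $\ell\ge1$. This step turns the shift into equations between the four halves. If $z\in N(p)\cap W$, then $\sigma(z)\cap\sigma(p)$ contains an edge at $p$, so $z\in I^{pq}\cup I^{pq'}=\{p,q,q'\}$. Thus $N(p)\cap W=\{q,q'\}$. The sets $U$ and $U'$ are not adjacent: $U\setminus\{q\}=A^{pq}_q$ is not adjacent to $A^{pq}_p=U'$; $U=A^{pq'}_p$ is not adjacent to $A^{pq'}_{q'}=U'\setminus\{q'\}$; and $q\parallel q'$. As $W$ is connected, every component of $W-p$ contains $q$ or $q'$; so $U$ and $U'$ are the components of $W-p$. Similarly $N(p^*)\cap W^*=\{r,r'\}$, and $L,L'$ are the components of $W^*-p^*$. We call $U,U',L,L'$ the *halves*, with marks $q,q',r,r'$. All have size $\ell+1\ge2$ and contain free elements; the marks are not free.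

Let $x$ be free in $A\in\{U,U'\}$ and $x^*\in B\in\{L,L'\}$; let $A',B'$ be the other halves of $P$ and $P^*$, and write $q_A,q_{A'},r_B,r_{B'}$ for the marks. The tie edges of the cards are $p<q_{A'}$ and $r_{B'}<p^*$, and $\varphi_x$ sends $p\mapsto r_{B'}$, $q_{A'}\mapsto p^*$. Removing the tie edge from the comparability graph of $W-x$, resp. $W^*-x^*$, leaves the components
$$(A-x)\cup\{p\},\ A'\qquad\text{resp.}\qquad B',\ (B-x^*)\cup\{p^*\}.$$
The component of $p$ goes to that of $r_{B'}$, and that of $q_{A'}$ to that of $p^*$. Hence
$$(A',q_{A'})\cong((B-x^*)\cup\{p^*\},p^*),\qquad(B',r_{B'})\cong((A-x)\cup\{p\},p).$$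
As $p^*$ has the single neighbor $r_B$ in $B-x^*$, and $p$ the single neighbor $q_A$ in $A-x$,
$$s(A')=1+s(B-x^*),\qquad s(B')=1+s(A-x).\tag{4}$$

**Step 6.** This step shows that all halves are pure. Lemma 10.1 applies to the halves, with $u_0=p$ or $p^*$. Suppose some half is not pure, and take a half with smallest $s$; as pure halves have $s=\ell+1$ and the others less, it is not pure. If it is a half of $P$, call it $A'$, choose a free $x$ in the other half $A$, and let $x^*\in B$. If $B$ is not pure, then $s(A')=1+s(B-x^*)\ge1+s(B)>s(A')$, a contradiction. If $B$ is pure, then $s(A')=1+\ell=|A'|$ and $A'$ is pure, a contradiction. If it is a half of $P^*$, call it $B'$, choose a free element $x^*$ in the other half $B$, let $x\in A$ be the element with $f(x)=x^*$, and argue in the same way with the second equation of (4).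

So $W$ is an induced path $w_{-u}\dots w_u$ with $u=\ell+1\ge2$ and $w_0=p$, and $W^*$ is an induced path $w^*_{-u}\dots w^*_u$ with $w^*_0=p^*$. By Lemma 10.1 the free elements are exactly the ends.

**Step 7.** This step computes all labels below and above the two paths. Orient the paths so that $f(w_{-u})=w^*_u$ and $f(w_u)=w^*_{-u}$. By Step 5 with $x=w_{-u}$, $\varphi_x$ sends $w_0\mapsto w^*_{-1}$ and $w_1\mapsto w^*_0$; being an isomorphism of paths, it sends $w_i\mapsto w^*_{i-1}$ for all $i>-u$. Similarly $\varphi_{w_u}(w_i)=w^*_{i+1}$ for all $i<u$. So $\tau(w_i)=\tau(w^*_{i-1})$ and $\tau(w_i)=\tau(w^*_{i+1})$ whenever both sides are defined. Hence $\tau(w_i)=\tau(w^*_{i+1})=\tau(w_{i+2})$: $\tau(w_i)$ depends only on the parity of $i$, and $\tau(w_j^*)=\tau(w_i)$ for $i\not\equiv j$ mod $2$. As $w_0=p$ and $w_1$ (one of $q,q'$) lie in $Y$, it follows that $W=Y$ and $W^*=Y^*$. On an induced path consecutive relations alternate: if $w_{i-1}<w_i<w_{i+1}$, then $w_{i-1}\sim w_{i+1}$. Let $i_0=i(w_0)\le i_1=i(w_1)$; the inequality holds as $w_0<w_1$. In $P$, the even-indexed elements are below their path neighbors and have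 $i(\cdot)=i_0$; the odd ones are above, with $i_1$. In $P^*$, where $w_0^*$ is max, the even ones are above, with $i_1$; the odd ones are below, with $i_0$.

**Step 8.** This step finds the contradiction in the number of vees. Let $x=w_{-u}$, $x^*=w^*_u$. One of them, $\underline x$, is below its path neighbor and has $i(\underline x)=i_0$; the other, $\overline x$, is above its path neighbor and has $i(\overline x)=i_1$. (For $u$ even $\underline x=x$; for $u$ odd $\underline x=x^*$.) Each has exactly $2u-1$ incomparable elements in its path, each of which has at least $i_0$ elements of $K_0$ below it. Elements of $K_0$ are comparable to $x$ and $x^*$, and elements of $R\setminus K_0$ are incomparable to the paths. By (2)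
$$v(\underline x)=(2u-1)i_0+\sum_{z\in R\setminus K_0}\min(i_0,\alpha_z),\qquad v(\overline x)\ge(2u-1)i_0+1+\sum_{z\in R\setminus K_0}\min(i_1,\alpha_z),$$
where the $+1$ comes from the path element at distance $2$ from $\overline x$: both lie above the path neighbor of $\overline x$. So $v(x)\neq v(x^*)$, a contradiction. This settles the case of two centers.

## 12. Two tie edges

Let $P,P^*$ be of edge type with tie edges $r<t$ and $r^*<t^*$. If $|H|\ge3$, then $|H|\ge4$ by Lemma 1.2(d), and all $|H_x|\ge3$ by Lemma 9.3. If $|H|=2$, then $Y$ has minimum $r$ and maximum $t$, and all $|H_x|\le2$: this is clear if $x\ne r,t$, and if $x\in\{r,t\}$ is free, then $Y$ is a chain. Since $|H_x|=|H^*_{x^*}|$, we have $|H|\ge3$ iff $|H^*|\ge3$.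

### 12.1 Trees with at least three vertices

Let $|H|,|H^*|\ge3$.

**Step 1.** This step finds out when the ends of the tie edge can be labeled. By Lemmas 1.2(d) and 9.2, $A^{rt}_r$ and $A^{rt}_t$ contain free elements. By Lemma 9.4(b) the type of the card, together with the kind of its center, shows which of $A^{rt}_r,A^{rt}_t,I^{rt}$ contains $x$. So $f$ respects these three sets. Moreover $\varphi_x(t)=t^*$ for $x\in A^{rt}_r$, $\varphi_x(r)=r^*$ for $x\in A^{rt}_t$, and both hold for $x\in I^{rt}$. The elements $r,t,r^*,t^*$ are not free. If $\varphi_x(r)=r^*$ for all free $x\in A^{rt}_r$, then (II) holds with $p=r$. If $\varphi_x(t)=t^*$ for all free $x\in A^{rt}_t$, then (II) holds with $p=t$. Otherwise there are free $x_1\in A^{rt}_r$ with $\varphi_{x_1}(r)\ne r^*$ and $x_2\in A^{rt}_t$ with $\varphi_{x_2}(t)\neq t^*$.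

**Step 2.** This step extracts the structure that $x_1$ and $x_2$ force. In the card of $x_1$ the center is $t$, with neighbor $r$ and $\Delta_{x_1}(t,r)=1$. Put $r_2:=\varphi_{x_1}^{-1}(r^*)\ne r$. As $\varphi_{x_1}(t)=t^*$, $r_2$ is also a neighbor of $t$ in $H_{x_1}$, and $\Delta_{x_1}(t,r_2)=1$, because $x_1^*\in A^{r^*t^*}_{r^*}$ gives the value $1$ for $(t^*,r^*)$ in $P^*-x_1^*$. Since $\sigma(x_1)\subseteq H^{rt}_r$, $t\notin\sigma(x_1)$. So the set of $H$-neighbors of $t$ is unaffected by the deletion of $x_1$ (in case (i) of Lemma 9.3, $\sigma(x')=\sigma(x_1)\not\ni t$, so neither $x_1$ in $H$ nor $x'$ in $H_{x_1}$ is adjacent to $t$). So $r_2$ is an $H$-neighbor of $t$, and by Lemma 1.2(e) in the card $t$ has only the $H$-neighbors $r,r_2$. As $t\notin\sigma(x_1)$, also $x_1\notin I^{rt}\cup I^{tr_2}$, so by Lemma 9.3 these $I$-sets are the same in the card and in $P$. With $M=I^{rt}\cap I^{tr_2}$, Lemma 1.2(e) in the card gives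
$$I^{rt}=M\sqcup\{r\},\qquad I^{tr_2}=M\sqcup\{r_2\},$$
and every element of $M$ has $r,r_2$ in its $\sigma$. Dually from $x_2$: $r$ has only the $H$-neighbors $t$ and some $t_2\ne t$, all elements of $I^{rt}\setminus\{t\}$ have $t,t_2$ in their $\sigma$, and $I^{rt_2}=(I^{rt}\setminus\{t\})\cup\{t_2\}$. An element of $I^{rt}\setminus\{r,t\}$ would have the two minimal elements $r,r_2$ and the two maximal elements $t,t_2$ in its $\sigma$, contradicting Lemma 9.1. So
$$I^{rt}=\{r,t\},\quad M=\{t\},\quad I^{tr_2}=\{t,r_2\},\quad I^{rt_2}=\{r,t_2\}.$$
If $z\in N(t)\cap W$, then $\sigma(z)\cap\sigma(t)$ contains an edge at $t$, so $z\in I^{rt}\cup I^{tr_2}$; thus $N(t)\cap W=\{r,r_2\}$, and likewise $N(r)\cap W=\{t,t_2\}$.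

Put $X=A^{rt}_r$ and $Z=A^{rt}_t$; by Lemma 1.2(a) $t_2\in X$ and $r_2\in Z$. Then $W=X\sqcup\{r,t\}\sqcup Z$, $|X|=|Z|=:\ell$, and $X$ and $Z$ are not adjacent. $X$ is joined to the rest of $W$ only by $t_2\sim r$, and $Z$ only by $r_2\sim t$; as $W$ is connected, so are $X$ and $Z$. The same holds in $P^*$, because $x_1^*,x_2^*$ have the same properties there with respect to the inverse maps. We mark $X$ by $t_2$ and $Z$ by $r_2$. All free elements lie in $X\cup Z$, and $f$ maps those of $X$ onto those of $X^*$, and those of $Z$ onto those of $Z^*$. Also $\tau(t)=\tau(t^*)$ (use $\varphi_x$ with $x\in X$ free) and $\tau(r)=\tau(r^*)$ (use $x\in Z$ free).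

**Step 3.** This step compares the pieces of $P$ and $P^*$. Let $x\in X$ be free. Then $\varphi_x(t)=t^*$. The components of $W-x-t$ are $(X-x)\cup\{r\}$, which is connected by (T4) as $X\cup\{r\}$ is connected, and $Z$; they contain the neighbors $r$, resp. $r_2$, of $t$. Similarly in $P^*$. So the unordered pairs
$$\{((X-x)\cup\{r\},r),\,(Z,r_2)\}\quad\text{and}\quad\{((X^*-x^*)\cup\{r^*\},r^*),\,(Z^*,r_2^*)\}\tag{5}$$
agree up to $\cong$. For free $y\in Z$, removing $y$ and $r$ instead, so do
$$\{((Z-y)\cup\{t\},t),\,(X,t_2)\}\quad\text{and}\quad\{((Z^*-y^*)\cup\{t^*\},t^*),\,(X^*,t_2^*)\}.\tag{6}$$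

If $X\cong X^*$ and $Z\cong Z^*$ as marked pieces, these isomorphisms together with $r\mapsto r^*$, $t\mapsto t^*$ give (I): the only further relations in $W$ are $r<t$, $r<t_2$, $r_2<t$, and $\tau(r)=\tau(r^*)$, $\tau(t)=\tau(t^*)$.

Suppose $Z\not\cong Z^*$. By (5), for all free $x\in X$,
$$Z\cong((X^*-x^*)\cup\{r^*\},r^*),\qquad Z^*\cong((X-x)\cup\{r\},r).$$
We claim $X\not\cong X^*$. If $X\cong X^*$ via $\psi$, extend $\psi$ by $r\mapsto r^*$. This is an isomorphism on $X\cup\{r\}\cup R$, because $t_2$ is the only neighbor of $r$ in $X$, $r<t_2$, $r^*<t_2^*$ and $\tau(r)=\tau(r^*)$. It preserves freeness of elements of $X$, since $N(x)\subseteq X\cup\{r\}\cup R$ for $x\in X$. So for a free $x\in X$, $\psi(x)=y^*$ for some free $y\in X$, and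
$$Z^*\cong((X-x)\cup\{r\},r)\cong((X^*-y^*)\cup\{r^*\},r^*)\cong Z,$$
a contradiction. Symmetrically, by (6), $X\not\cong X^*$ implies $Z\not\cong Z^*$. So if (I) does not hold by the preceding paragraph, both fail, and for all free $x\in X$, $y\in Z$, with marks $r^*,r,t^*,t$ on the right-hand sides,
$$Z\cong(X^*-x^*)\cup\{r^*\},\quad Z^*\cong(X-x)\cup\{r\},\quad X\cong(Z^*-y^*)\cup\{t^*\},\quad X^*\cong(Z-y)\cup\{t\}.\tag{7}$$

**Step 4.** This step shows that (7) is impossible, again by stems. Lemma 10.1 applies to $X$ (with $u_0=r$), $Z$ (with $u_0=t$), $X^*$ and $Z^*$. If $t_2$ is free, then $X=\{t_2\}$; so in every case $s((X-x)\cup\{r\},r)=1+s(X-x)$, both when $X-x$ is empty and when it contains the only neighbor $t_2$ of $r$ in $X$. Similarly for the other pieces. So (7) gives $s(Z)=1+s(X^*-x^*)$, and so on.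

If one of the four pieces $X,Z,X^*,Z^*$ is not pure, take a non-pure one with minimal $s$. By (7) its $s$ equals $1+s(B-b)$ for another piece $B$ and a free $b\in B$. If $B$ is not pure, this is $\ge1+s(B)$, contradicting minimality; if $B$ is pure, it is $1+(\ell-1)=\ell$, so the chosen piece is pure, a contradiction.

So all four are pure paths $x_1=t_2,\dots,x_\ell$; $z_1=r_2,\dots,z_\ell$; $x_1^*=t_2^*,\dots,x_\ell^*$; $z_1^*=r_2^*,\dots,z_\ell^*$, the free elements being the last ones. The first relation of (7) gives $\tau(z_1)=\tau(r^*)=\tau(r)$ and $\tau(z_{j+1})=\tau(x_j^*)$; the fourth gives $\tau(x_1^*)=\tau(t)$ and $\tau(x_{j+1}^*)=\tau(z_j)$, for $1\le j<\ell$. So $\tau(x_1^*)=\tau(t)$, $\tau(x_2^*)=\tau(r)$ and $\tau(x^*_{j+2})=\tau(z_{j+1})=\tau(x^*_j)$, as far as defined; that is, $\tau(x_j^*)=\tau(t)$ for odd $j$ and $\tau(x_j^*)=\tau(r)$ for even $j$. By the second and third relations, in the same way, $\tau(x_j)=\tau(t^*)=\tau(t)$ for odd $j$ and $\tau(x_j)=\tau(r^*)=\tau(r)$ for even $j$. Moreover $r,x_1,\dots,x_\ell$ is an induced path with $r<x_1$, so its relations alternate: $r<x_1>x_2<\cdots$; the same holds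 for $r^*,x_1^*,\dots,x^*_\ell$. So $x_j\mapsto x_j^*$ shows $(X,t_2)\cong(X^*,t_2^*)$, a contradiction. Hence (I) holds.

### 12.2 Trees with two vertices

Let $|H|=|H^*|=2$: $Y$ has minimum $r$ and maximum $t$, and $Y^*$ has minimum $r^*$ and maximum $t^*$.

**Step 1.** This step collects which of the ends are not free. If $Y$ is not a chain, then $r,t$ are not free, since $Y\setminus\{r\}\subseteq U(r)$ and $Y\setminus\{t\}\subseteq D(t)$. If $Y$ is a chain and $D$ is a hanging component, then by (T2) some $d\in D$ is adjacent to all of $S_D$, so $N(d)\cap Y=S_D$, and $S_D$ is the union of the initial segment $D(d)\cap Y$ and the final segment $U(d)\cap Y$ of $Y$. As $S_D\ne\emptyset$, it contains $r$ or $t$, and by Lemma 8.2(ii) that element is not free. In any case, if $r$ is not free, then $r=\min Y_x$ for all free $x$; if $t$ is not free, then $t=\max Y_x$ for all free $x$. The same holds in $P^*$.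

**Step 2: $W=Y$ is a chain.** Here we read off the whole order. All $w$ elements of $W$ are free, as they are comparable to all of $K_0$; so all elements of $W^*$ are free. Adjacent simplicial elements have the same closed neighborhood $\{x\}\cup N(x)$, and $W^*$ is connected; so all elements of $W^*$ have the same one, $W^*$ is a chain, and every $u\in K_0$ is comparable to all of $W^*$, i.e. $W^*=Y^*$. The number $i(y)=|D(y)\cap K_0|$ is non-decreasing along the chain $W$, so $(P,R)$ is determined by $R$, $K_0$ and the multiset $\{i(y):y\in W\}$. Summing over all cards gives $w-1$ times this multiset. So (I) holds. The same if $W^*=Y^*$ is a chain.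

**Step 3: otherwise.** This step labels an end or reaches a contradiction. By Step 1, at least one of $r,t$ and at least one of $r^*,t^*$ is not free: if $Y$ is a chain, then $W\ne Y$ and there is a hanging component; likewise for $Y^*$. If $r,r^*$ are both non-free, then $\varphi_x(r)=\varphi_x(\min Y_x)=\min Y^*_{x^*}=r^*$ for all free $x$: (II). Similarly for $t,t^*$. Otherwise, by symmetry between $P$ and $P^*$, $t$ and $r^*$ are free, and $r$ and $t^*$ are not.

Then $Y$ and $Y^*$ are chains by Step 1, and both $P$ and $P^*$ have hanging components. As $t$ is free, $t\notin S_D$ for all $D$; so the final segment $U(d)\cap Y$ of Step 1 is empty, and every $S_D=D(d)\cap Y$ is initial in $Y$ and contains $r$. Dually every $S^*_{D^*}$ is final in $Y^*$, contains $t^*$, not $r^*$, and equals $U(d^*)\cap Y^*$ for some $d^*\in D^*$. Also $r=\min Y_x$ and $t^*=\max Y^*_{x^*}$ for all free $x$.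

Take a free $x$ in a hanging component $D$ of $P$. Then $\max Y_x=t$ lies in no $S$-set of the card $P-x$, whereas every hanging component of $P^*-x^*$ has $\max Y^*_{x^*}=t^*$ in its $S$-set (Lemma 8.2). So $P-x$ has no hanging component, i.e. $W=Y\cup\{d\}$ with $d=x$ free and $d$ above $S_{\{d\}}=N(d)\cap Y$. Similarly, take a free element $x^*$ in a hanging component of $P^*$: here $r^*=\min Y^*_{x^*}$ lies in no $S$-set of the card $P^*-x^*$, whereas $r=\min Y_x$ lies in all $S$-sets of $P-x$. So $P^*-x^*$ has no hanging component, and $W^*=Y^*\cup\{d^*\}$ with $d^*$ free and below $S^*_{\{d^*\}}$.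

In the card of $t$ the hanging component $\{d\}$, with its non-empty $S$-set below $d$, survives by Lemma 8.2(ii). The card of $d^*$ has no hanging component; so $f(t)\ne d^*$, $f(t)\in Y^*$, and $\{d^*\}$ is the hanging component of $P^*-f(t)$. Hence $\varphi_t(d)=d^*$, and $\varphi_t$ maps $S_{\{d\}}$ onto $S^*_{\{d^*\}}$. This is impossible, as $d$ is above and $d^*$ is below these non-empty sets.

## 13. A center against a tie edge

Let $P$ have vertex type with center $p$ and $P^*$ edge type with tie edge $r^*<t^*$; the other case is symmetric.

**Step 1: $|H^*|\ge3$ is impossible.** Here $P^*$ shows too many kinds of centers. By Lemmas 1.2(d), 9.2 and 9.4(b) there are cards of vertex type with a center of kind max and cards of vertex type with a center of kind min, all with $|Y^*_{x^*}|\ge|H^*|-1\ge3$. So $|Y|\ge3$, and by Lemma 9.4(a) all cards of vertex type have a center of the kind of $p$, a contradiction.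

**Step 2: $|H^*|=2$, $|Y|=1$ is impossible.** Here $P^*$ would be too small. As in Section 11, the element of $Y$ is not free, so all cards have $|Y_x|=1$. As $|Y^*|\ge2$ for edge type, $|Y^*|=2$ and all free elements of $P^*$ lie in $Y^*$. By Lemma 8.1 there are no hanging components in $P^*$, so $w=2$, a contradiction.

**Step 3: $|H^*|=2$, $|Y|\ge3$.** This step determines $H$ and then labels $p$. All cards have $|Y_x|\ge2$, and every $Y^*_{x^*}$ has a minimum and a maximum (if $x^*\in\{r^*,t^*\}$ is free, $Y^*$ is a chain). So $|H_x|=2$ for all free $x$, while $|H|\ge3$. By Lemma 9.3, $|H|=3$ and every free $x$ lies in $H$ and is a leaf of it. So $H$ is a path with middle vertex $p$ (a center is not a leaf), and $P$ has at most two free elements, all in $Y$. By Lemma 8.1 there are no hanging components: $W=Y$.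

Let $p$ be of kind min. (If $p$ is max, apply the argument to the dual orders, interchanging the roles of $r^*$ and $t^*$; $\nu$ and (2) are not used here.) Then the two leaves are max, $p$ is the only minimal element of $Y$, $p$ is not free, and $p=\min Y_x$ for all free $x$. If $r^*$ is not free, then $r^*=\min Y^*_{x^*}=\varphi_x(p)$ for all free $x$, and (II) holds.

If $r^*$ is free, then $Y^*$ is a chain. If $W^*=Y^*$, all $w\ge3$ elements of $W^*$ would be free, but $P^*$ has at most two free elements, a contradiction. So $P^*$ has a hanging component, which survives in the card of $r^*$ by Lemma 8.2(ii). But no card of $P$ has a hanging component, since $W=Y$. This is a contradiction.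

**End of the proof.** For $w\ge3$ and $W,W^*$ connected, Sections 11, 12 and 13 cover all combinations of types and give (I) or (II); with Sections 6 and 7 the induction is complete. This proves Proposition 5.1, hence Theorem 2.2, hence Theorem 2.1: every cycle-free order with at least $4$ elements is reconstructible. $\blacksquare$
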